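\title{The HOMFLY polynomial at $q=1$ from the augmentation polynomial of a knot}

\begin{abstract}
The closure of the augmentation variety of the knot contact homology of a knot $K$ contains the line $\{(\lambda,\mu,Q)=(0,Q,Q)\}$, and along this line the variety has the form $\mu=Q+f(Q)\lambda+O(\lambda^2)$. We prove that $f(Q)=(Q-1)\,P_K(Q^{-1/2},1)$ for every knot, where $P_K(a,q)$ is the HOMFLY polynomial. The proof replaces the overdetermined equations for augmentations by a square system that is triangular at $\lambda=0$, and it identifies the solution at $\lambda=0$, entry by entry, with framed HOMFLY values of knots obtained by closing subarcs of $K$. The same construction shows that all Taylor coefficients of $\mu-Q$ in $\lambda$ lie in $(Q-1)\mathbb Z[Q^{\pm1}]$, and that the family of augmentations so obtained is the only bounded one near $\lambda=0$.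
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $K\subset\mathbb R^3$ be a knot. Its conormal bundle
\[
L_K=\{(x,p)\in T^*\mathbb R^3:\ x\in K,\ \langle p,v\rangle=0\ \text{ for all } v\in T_xK\}
\]
meets the unit cotangent bundle $ST^*\mathbb R^3$ in a Legendrian torus $\Lambda_K$. The framed knot contact homology dg algebra $(\mathcal A_K,\partial_K)$ is the Legendrian contact homology dg algebra of $\Lambda_K$. We use its three-variable specialization, in the standard conventions of Ng and of Aganagic--Ekholm--Ng--Vafa. The coefficient ring is $\mathbb Z[\lambda^{\pm1},\mu^{\pm1},Q^{\pm1}]$, where $\lambda$ and $\mu$ record the homology classes of the Seifert-framed longitude and of the meridian of $K$ on $\Lambda_K$, and $Q$ is one further variable. The reader needs no contact geometry: the algebra has a combinatorial description in terms of a braid, recalled in Section~\ref{sec:model}, and that description is all we use.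

An \emph{augmentation} is a graded algebra map $\epsilon\colon\mathcal A_K\to\mathbb C$, with $\mathbb C$ in degree $0$, such that $\epsilon\circ\partial_K=0$. It sends $\lambda,\mu,Q$ to elements of $\mathbb C^*$. The \emph{augmentation variety} $V_K$ is the Zariski closure in $(\mathbb C^*)^3$ of the set of triples $(\lambda,\mu,Q)$ realized by augmentations, and the \emph{augmentation polynomial} $\operatorname{Aug}_K(\lambda,\mu,Q)$ is the reduced polynomial whose zero set is the union of the two-dimensional components of $V_K$. For the unknot,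
\[
\operatorname{Aug}_{\mathrm{unknot}}=Q-\lambda-\mu+\lambda\mu .
\]
The question below concerns the behavior of $V_K$ near the line $\{(0,Q,Q)\}\subset\mathbb C^3$, which lies in the closure of $V_K$. Its formulation presupposes two facts, which we take as given.
\begin{itemize}
\item[(V1)] The variety $V_K$ has two-dimensional components, and their union is the zero set of $\operatorname{Aug}_K$.
\item[(V2)] For generic $Q$ there is a unique local branch of $\{\operatorname{Aug}_K=0\}$ through $(0,Q,Q)$. It is the graph of a function $\mu=\mu(\lambda,Q)$ that is analytic in $\lambda$ near $0$.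
\end{itemize}
Put $f(Q)=\partial\mu/\partial\lambda|_{\lambda=0}$, so that $\mu=Q+f(Q)\lambda+O(\lambda^2)$ on the branch. The function $f$ is the slope at which the surface $\{\operatorname{Aug}_K=0\}$ leaves the line; it is a rational function of $Q$ determined by $\operatorname{Aug}_K$.

Let $P_K(a,q)$ be the HOMFLY polynomial, normalized by $P_{\mathrm{unknot}}=1$ and
\begin{equation}\label{eq:homfly}
aP(K_+)-a^{-1}P(K_-)=(q-q^{-1})P(K_0).
\end{equation}
For a knot, $P_K(a,1)$ is a Laurent polynomial in $a^2$, so $P_K(Q^{-1/2},1)$ is a well-defined Laurent polynomial in $Q$. The conjecture posed in \cite{APTS} is that $f(Q)/(Q-1)=P_K(Q^{-1/2},1)$ for every knot $K$.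

The simplest cases show why one would guess this. For the unknot the branch is
\[
\mu=\frac{Q-\lambda}{1-\lambda}=Q+(Q-1)(\lambda+\lambda^2+\cdots),
\]
so $f=Q-1$. The factor $Q-1$ is not special to the unknot: every knot has augmentations with $\mu=Q=1$ and $\lambda$ arbitrary (Section~\ref{sec:model}), so one expects $\mu-Q$ to vanish at $Q=1$ to all orders in $\lambda$. The quotient $f/(Q-1)$ is then a knot invariant in one variable that equals $1$ on the unknot. For the right-handed trefoil we find $f/(Q-1)=2Q-Q^2$ in Section~\ref{sec:trefoil}, while $P(a,1)=2a^{-2}-a^{-4}$; the two agree under $Q=a^{-2}$.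

\subsection{Results}

\begin{theorem}\label{thm:A}
For every knot $K$,
\[
f(Q)=(Q-1)\,P_K(Q^{-1/2},1).
\]
\end{theorem}

The proof constructs the branch together with the augmentations that realize it, and it says more about them. Fix a braid word $B$ on $n$ strands with closure $K$. An augmentation is then a choice of $\lambda,\mu,Q$ and of numbers $a_{ij}$, collected in an $n\times n$ matrix $A$ (Section~\ref{sec:model}). In Section~\ref{sec:family} we rewrite the equations for augmentations as a system $E(\xi,\lambda,Q)=0$ of $n^2$ equations in $n^2$ rescaled unknowns $\xi$, which at $\lambda=0$ has exactly one solution $\xi_0(Q)$. In Section~\ref{sec:Z} we attach to points $x^0_i,y^0_j$ at the bottom of the braid an explicit framed HOMFLY value $Z(x^0_i,y^0_j)$, evaluated at $a^{-2}=Q$.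

\begin{theorem}\label{thm:B}
Let $B$ be a braid word with closure $K$.
\begin{enumerate}
\item For each $Q_0\in\mathbb C^*$ the system $E=0$ has a unique holomorphic solution $\xi(\lambda,Q)$ near $(0,Q_0)$ with $\xi(0,Q)=\xi_0(Q)$. If $Q_0\ne1$, it gives augmentations for $\lambda\ne0$, and
\[
\mu=Q+\lambda(Q-1)\sum_{k\ge0}h_k(Q)\lambda^k,\qquad h_k\in\mathbb Z[Q^{\pm1}],\qquad h_0=P_K(Q^{-1/2},1).
\]
\item As $\lambda\to0$, the matrix $A$ of these augmentations converges to the matrix with entries $Z(x^0_i,y^0_j)$.
\item Any sequence of augmentations with $\lambda\to0$, $Q\to Q_0\in\mathbb C\setminus\{0,1\}$, all $a_{ij}$ bounded, and $\mu$ bounded and bounded away from $0$, eventually belongs to this family.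
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:B} uses neither (V1) nor (V2). These two facts enter only in the last step of the proof of Theorem~\ref{thm:A}, where the family of Theorem~\ref{thm:B} is identified with the branch that defines $f$.

\subsection{The idea of the proof}

There are three steps. First, the equations for an augmentation are overdetermined, so the implicit function theorem does not apply to them. We keep one of the three matrix equations, give each strand of the braid its own meridian variable $\mu_i$, and show that the resulting square system forces the $\mu_i$ to be equal and implies the discarded equations (Section~\ref{sec:square}). Second, the variable $\lambda$ occurs at a single place on the knot. Setting $\lambda=0$ cuts the knot open there and orders the strands linearly; in this order the system is triangular, which produces the family and expresses $f$ through the solution at $\lambda=0$ (Section~\ref{sec:family}). Third, that solution is given only by a recursion along the braid, and one has to recognize it. Each crossing changes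 a matrix entry by a rule of the form
\[
\text{new entry}=\text{old entry}\pm(\text{entry})\cdot(\text{entry}),
\]
up to powers of $Q$, and the skein relation \eqref{eq:homfly} at $q=1$ has exactly this form once it is written for framed diagrams (Lemma~\ref{lem:skein}). We match the two recursions crossing by crossing (Section~\ref{sec:Z}). Section~\ref{sec:tuples} puts the braid action in linear-algebra form, Section~\ref{sec:trefoil} shows the three steps on the trefoil, and Section~\ref{sec:proofs} assembles the proofs.

\section{Augmentations and the skein relation}\label{sec:background}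

\subsection{Augmentations from a braid}\label{sec:model}

Let $K$ be the closure of a braid word $B=\sigma_{k_1}^{\eta_1}\cdots\sigma_{k_\ell}^{\eta_\ell}$ on $n$ strands, with $\eta_t=\pm1$, and let $w=\sum_t\eta_t$. We draw $B$ with positions $1,\dots,n$ from left to right, the first letter at the bottom and all strands oriented upward. In $\sigma_k$ the over strand runs from position $k$ to position $k+1$, and in $\sigma_k^{-1}$ it runs from $k+1$ to $k$. The sign of a crossing is the sign of the planar cross product $(\text{over direction})\times(\text{under direction})$, so $\sigma_k^{\eta}$ is a crossing of sign $\eta$, and the closure of $\sigma_1^3$ is the right-handed trefoil. Since $K$ is a knot, the permutation of $B$ is an $n$-cycle, and therefore $w\equiv n-1 \pmod 2$.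

We recall the combinatorial model of $(\mathcal A_K,\partial_K)$ from \cite{Ng}; it is identified with the Legendrian contact homology of $\Lambda_K$ in \cite{EENS}. Let $\varphi_{\sigma_k}$ be the automorphism of the free algebra on generators $a_{ij}$ ($i\ne j$) given, for $i,j\ne k,k+1$, by
\begin{align*}
&a_{k+1,i}\mapsto a_{ki},\qquad a_{i,k+1}\mapsto a_{ik},\qquad a_{k,k+1}\mapsto-a_{k+1,k},\qquad a_{k+1,k}\mapsto-a_{k,k+1},\\
&a_{ki}\mapsto a_{k+1,i}-a_{k+1,k}a_{ki},\qquad a_{ik}\mapsto a_{i,k+1}-a_{ik}a_{k,k+1},\qquad a_{ij}\mapsto a_{ij}.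
\end{align*}
Put $\varphi_{\sigma_k^{-1}}=\varphi_{\sigma_k}^{-1}$ and $\varphi_{B_1B_2}=\varphi_{B_1}\circ\varphi_{B_2}$. (With the opposite composition convention the word is reversed. This reverses the orientation of the closure and does not change $P_K$.) Allow an extra index $0$, which corresponds to a strand that takes part in no crossing, and define matrices $\Phi^L_B,\Phi^R_B$ with entries in the $a_{ij}$ ($1\le i,j\le n$) by
\[
\varphi_B(a_{i0})=\sum_j(\Phi^L_B)_{ij}\,a_{j0},\qquad \varphi_B(a_{0j})=\sum_i a_{0i}\,(\Phi^R_B)_{ij}.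
\]
Finally put
\[
A_{ij}=\begin{cases}a_{ij}&i<j\\ -\mu a_{ij}&i>j\\ 1-\mu&i=j\end{cases}\qquad
\hat A_{ij}=\begin{cases}Qa_{ij}&i<j\\ -\mu a_{ij}&i>j\\ Q-\mu&i=j\end{cases}
\]
and $\Lambda=\operatorname{diag}(\lambda\kappa,1,\dots,1)$ with $\kappa=\mu^wQ^{-(w-n+1)/2}$.

The algebra has the generators $a_{ij}$ in degree $0$, three families of generators in degree $1$, and two families in degree $2$. The differentials of the three families in degree $1$ are given by the entries of the matrices $A-\Lambda\varphi_B(A)\Lambda^{-1}$, $\hat A-\Lambda\Phi^L_BA$ and $A-\hat A\Phi^R_B\Lambda^{-1}$, where $\varphi_B$ acts entrywise. An augmentation kills all generators of positive degree. The differential of a generator of degree $2$ has degree $1$, so each of its monomials contains a generator of degree $1$ and imposes no condition. Hence an augmentation is exactly a choice of $\lambda,\mu,Q\in\mathbb C^*$ and $a_{ij}\in\mathbb C$ such that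
\begin{align}
A&=\Lambda\,\varphi_B(A)\,\Lambda^{-1},\label{eq:B}\\
\hat A&=\Lambda\,\Phi^L_B\,A,\label{eq:C}\\
A&=\hat A\,\Phi^R_B\,\Lambda^{-1}.\label{eq:D}
\end{align}
For $n=1$ these reduce to $\hat A-\Lambda A=Q-\mu-\lambda+\lambda\mu=0$, the equation of the unknot. For any braid, the choice $a_{ij}=0$, $\mu=Q=1$ makes $A$, $\hat A$ and $\varphi_B(A)$ vanish, so it is an augmentation for every $\lambda$.

\subsection{The skein relation at $q=1$}\label{sec:skein}

Put $z=q-q^{-1}$. We use two standard facts: for a knot, $P_K\in\mathbb Z[a^{\pm2},z^2]$ \cite{LM}; and for a split union, $P_{L'\sqcup L''}=\frac{a-a^{-1}}{z}P_{L'}P_{L''}$. Write $p(K)=P_K(a,1)$, the value at $z=0$.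

The right side of \eqref{eq:homfly} does not vanish at $z=0$: if $K_\pm$ are knots, then $K_0$ has two components, and $P(K_0)$ can have a pole at $z=0$. The next lemma computes the limit. Recall that the \emph{writhe} $w(D)$ of an oriented diagram is the sum of the signs of its crossings, and that the linking number of two components is half the sum of the signs of the crossings between them. For an oriented knot diagram $D$ define the framed value
\[
H(D)=a^{w(D)}\,(a-a^{-1})\,p(D).
\]
It depends only on the knot type and the writhe of $D$.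

\begin{lemma}\label{lem:skein}
Let $D$ be an oriented knot diagram with a chosen crossing of sign $\eta$. Let $D^\times$ be the diagram with that crossing changed, and let $D',D''$ be the diagrams of the two components of the oriented smoothing, each drawn without the other. Then
\[
H(D)=H(D^\times)+\eta\,H(D')H(D'').
\]
\end{lemma}

\begin{proof}
Let $L_+,L_-$ be two-component links that differ at a crossing between the two components. The smoothing $L_0$ is a knot, and $a\,zP(L_+)-a^{-1}zP(L_-)=z^2P(L_0)$ is a polynomial in $z$ that vanishes at $z=0$. So $zP(L_+)$ is a polynomial in $z$ if and only if $zP(L_-)$ is, and then $a^2zP(L_+)=zP(L_-)$ at $z=0$. Since $\operatorname{lk}(L_+)=\operatorname{lk}(L_-)+1$, the value $a^{2\operatorname{lk}}zP|_{z=0}$ is the same for $L_+$ and $L_-$. Such crossing changes place one component entirely above the other, which gives the split union. Hence a link $L$ with components $L',L''$ and linking number $l$ has $zP(L)|_{z=0}=a^{-2l}(a-a^{-1})p(L')p(L'')$.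

Let $D_+$ and $D_-$ be the diagrams among $D,D^\times$ in which the chosen crossing is positive and negative, and let $l$ be the linking number of the smoothing. Setting $z=0$ in \eqref{eq:homfly} gives
\[
a\,p(D_+)-a^{-1}p(D_-)=a^{-2l}(a-a^{-1})\,p(D')p(D'').
\]
Multiply by $a^{w(D_+)-1}(a-a^{-1})$. Since $w(D_-)=w(D_+)-2$ and $w(D_+)=1+w(D')+w(D'')+2l$, the result is $H(D_+)-H(D_-)=H(D')H(D'')$.
\end{proof}

The framing factor absorbs the linking number, and what remains is a quadratic recursion that involves knots only.

\section{Braid words acting on vectors and covectors}\label{sec:tuples}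

The formulas for $\varphi_B$ become transparent when the entries of $A$ are viewed as pairings of covectors with vectors. This form also makes sense when the diagonal entries of $A$ are not equal, which we need in Section~\ref{sec:square}.

Write vectors in $\mathbb C^n$ as columns and covectors as rows. A tuple $\tau=(u_i,v_i)_{i=1}^n$ of covectors $u_i$ and vectors $v_i$ is \emph{admissible} if $\mu_i:=1-u_iv_i\ne0$ for all $i$. Put $T_i=1-v_iu_i$. Then
\begin{equation}\label{eq:T}
T_i^{-1}=1+\mu_i^{-1}v_iu_i,\qquad T_iv_i=\mu_iv_i,\qquad u_iT_i=\mu_iu_i .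
\end{equation}
A letter $\sigma_k^{\pm1}$ sends $\tau$ to the tuple $\tau'$ that agrees with $\tau$ at the indices $\ne k,k+1$ and has
\begin{align*}
\sigma_k:&\quad (u'_k,v'_k)=(u_{k+1}T_k^{-1},\,T_kv_{k+1}),\qquad (u'_{k+1},v'_{k+1})=(u_k,v_k);\\
\sigma_k^{-1}:&\quad (u'_k,v'_k)=(u_{k+1},v_{k+1}),\qquad (u'_{k+1},v'_{k+1})=(u_kT_{k+1},\,T_{k+1}^{-1}v_k).
\end{align*}
In the picture, each pair travels up along its strand. It is unchanged when it passes over, and a pair $(u,v)$ that passes under a strand with operator $T$ at a crossing of sign $\eta$ becomes $(uT^{-\eta},T^{\eta}v)$. The number $\mu_i$ also travels along its strand, so $\tau'$ is admissible. The operators $T'_i=1-v'_iu'_i$ are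
\begin{equation}\label{eq:hurwitz}
(T'_k,T'_{k+1})=\begin{cases}(T_kT_{k+1}T_k^{-1},\,T_k)&\text{for }\sigma_k,\\ (T_{k+1},\,T_{k+1}^{-1}T_kT_{k+1})&\text{for }\sigma_k^{-1},\end{cases}
\end{equation}
so the product $T_1\cdots T_n$ is preserved. The two operations are mutually inverse: after $\sigma_k$ we have $T'_{k+1}=T_k$, so $u'_kT'_{k+1}=u_{k+1}$ and $(T'_{k+1})^{-1}v'_k=v_{k+1}$; after $\sigma_k^{-1}$ we have $T'_k=T_{k+1}$, so $u'_{k+1}(T'_k)^{-1}=u_k$ and $T'_kv'_{k+1}=v_k$.

Now let $A=(\alpha_{ij})$ be any $n\times n$ matrix with $\mu_i=1-\alpha_{ii}\ne0$ for all $i$. Let $u_i$ be the $i$-th coordinate covector and $v_j$ the $j$-th column of $A$, so that $u_iv_j=\alpha_{ij}$. Apply the letters of $B$ from left to right, and let $(u^t_i,v^t_i)$ be the tuple after $t$ letters, $0\le t\le\ell$. Define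
\[
\Phi=\text{the matrix with rows }u^\ell_i,\qquad \Psi=\text{the matrix with columns }v^\ell_j,
\]
\[
A'=\Phi\Psi=(u^\ell_iv^\ell_j),\qquad X=\Phi A=(u^\ell_iv_j).
\]
Each letter changes the rows $u_i$ by a transposition and by adding a multiple of one row to another, so $\Phi$ is invertible.

\begin{lemma}\label{lem:dictionary}
If all $\mu_i$ equal $\mu$, so that $A$ has the form of Section~\ref{sec:model} for unique numbers $a_{ij}$, then $A'=\varphi_B(A)$, $\Phi=\Phi^L_B$ and $\Psi=A\Phi^R_B$.
\end{lemma}

\begin{proof}
Fix a vector $x$ and a covector $\chi$. To an admissible tuple with all $\mu_i=\mu$ attach the numbers $\alpha_{ij}=u_iv_j$, $x_i=u_ix$, $\chi_j=\chi v_j$, and define $a_{ij}$ by $\alpha_{ij}=a_{ij}$ for $i<j$ and $\alpha_{ij}=-\mu a_{ij}$ for $i>j$. By \eqref{eq:T}, the letter $\sigma_k$ changes these numbers as follows, for $i,j\ne k,k+1$: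
\begin{align*}
&\alpha'_{kj}=\alpha_{k+1,j}+\mu^{-1}\alpha_{k+1,k}\alpha_{kj}=\alpha_{k+1,j}-a_{k+1,k}\alpha_{kj}, && \alpha'_{k+1,j}=\alpha_{kj},\\
&\alpha'_{ik}=\alpha_{i,k+1}-\alpha_{ik}a_{k,k+1}, && \alpha'_{i,k+1}=\alpha_{ik},\\
&\alpha'_{k,k+1}=u_{k+1}T_k^{-1}v_k=\mu^{-1}\alpha_{k+1,k}=-a_{k+1,k}, && x'_{k+1}=x_k,\\
&\alpha'_{k+1,k}=u_kT_kv_{k+1}=\mu a_{k,k+1}=-\mu(-a_{k,k+1}), && \chi'_{k+1}=\chi_k,\\
&x'_k=x_{k+1}-a_{k+1,k}x_k,\qquad \chi'_k=\chi_{k+1}-\chi_ka_{k,k+1},
\end{align*}
and all other numbers are unchanged. For $j\neq k,k+1$ the entries $\alpha_{kj}$ and $\alpha_{k+1,j}$ lie on the same side of the diagonal, and so do $\alpha_{ik}$ and $\alpha_{i,k+1}$ for $i\ne k,k+1$. Hence the data $(a_{ij},x_i,\chi_j)$ change by the polynomial map $F_{\sigma_k}$ obtained by evaluating $\varphi_{\sigma_k}$ on the generators $(a_{ij},a_{i0},a_{0j})$. If $\tau'=\tau\sigma_k^{-1}$, then $\tau=\tau'\sigma_k$, so the data of $\tau'$ are obtained from those of $\tau$ by $F_{\sigma_k}^{-1}$, which is the evaluation of $\varphi_{\sigma_k}^{-1}$. For letters $s_1,s_2$, the element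 $\varphi_{s_1}(\varphi_{s_2}(a))$ is the formula for $F_{s_2}$ with the values of $F_{s_1}$ substituted, so $\varphi_{s_1s_2\cdots}$ evaluates to the map that applies $F_{s_1}$ first, then $F_{s_2}$, and so on. This gives $A'=\varphi_B(A)$, $u^\ell_ix=\sum_j(\Phi^L_B)_{ij}u_jx$ and $\chi v^\ell_j=\sum_i\chi v_i(\Phi^R_B)_{ij}$ for all $x$ and $\chi$.
\end{proof}

Let $\pi_t(i)$ be the bottom position of the strand that is at position $i$ after $t$ letters, and let $\pi=\pi_\ell$, an $n$-cycle. The following expansion of $X$ is the tool for Section~\ref{sec:family}.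

\begin{lemma}\label{lem:paths}
We have $A'_{ii}=1-\mu_{\pi(i)}$. Each entry $X_{ij}$ is a finite sum, whose shape depends only on the word $B$, of terms
\begin{equation}\label{eq:paths}
\pm(\text{a product of factors }\mu_k^{-1})\ \alpha_{\pi(i)k_1}\alpha_{k_1k_2}\cdots\alpha_{k_mj},\qquad m\ge0 .
\end{equation}
\end{lemma}

We call $\pi(i)\to k_1\to\cdots\to k_m\to j$ the \emph{path} of the term; steps $k\to k$ are allowed.

\begin{proof}
We show by induction on $t$ that $u^t_i=u_{\pi_t(i)}W$ and $v^t_i=W^{-1}v_{\pi_t(i)}$ for a word $W$ in $T_1^{\pm1},\dots,T_n^{\pm1}$ that depends only on $B,t,i$. If this holds for $t$, then $T^t_i=1-v^t_iu^t_i=W^{-1}T_{\pi_t(i)}W$ is such a word, and the next letter multiplies one of the words $W$ on the right by some $(T^t_m)^{\pm1}$. For $t=\ell$ we get $u^\ell_iv^\ell_i=u_{\pi(i)}v_{\pi(i)}$ and $X_{ij}=u_{\pi(i)}Wv_j$. Expanding $T_k=1-v_ku_k$ and $T_k^{-1}=1+\mu_k^{-1}v_ku_k$ gives \eqref{eq:paths}.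
\end{proof}

We extend the remaining data of Section~\ref{sec:model} to unequal $\mu_i$. Put $e_{ij}=Q$ for $i<j$ and $e_{ij}=1$ for $i>j$, and
\[
\hat A_{ij}=e_{ij}\alpha_{ij}\ \ (i\ne j),\qquad \hat A_{ii}=Q-\mu_i,\qquad \kappa=\mu_1^wQ^{-(w-n+1)/2},
\]
with $\Lambda=\operatorname{diag}(\lambda\kappa,1,\dots,1)$ as before. The system we study is
\begin{equation}\label{eq:G}
G:=\hat A-\Lambda X=0 ,
\end{equation}
which has $n^2$ equations in the $n^2$ unknowns $\alpha_{ij}$. For equal $\mu_i$ it is \eqref{eq:C}, by Lemma~\ref{lem:dictionary}.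

\section{The trefoil}\label{sec:trefoil}

Take $B=\sigma_1^3$, so $n=2$, $w=3$, $\kappa=\mu_1^3Q^{-1}$. By \eqref{eq:hurwitz}, the operator in position $1$ is $T_1$, then $T_1T_2T_1^{-1}$, then $T_1T_2T_1T_2^{-1}T_1^{-1}$. The covectors are therefore
\[
(u_1,u_2)\to(u_2T_1^{-1},\,u_1)\to(\mu_1u_1T_2^{-1}T_1^{-1},\,u_2T_1^{-1})\to(\mu_2u_2T_1^{-1}T_2^{-1}T_1^{-1},\,\mu_1u_1T_2^{-1}T_1^{-1}).
\]
Using $T_i^{-1}v_i=\mu_i^{-1}v_i$, $T_1^{-1}v_2=v_2+\mu_1^{-1}\alpha_{12}v_1$ and $T_2^{-1}v_1=v_1+\mu_2^{-1}\alpha_{21}v_2$, we obtain
\begin{align*}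
X_{11}&=\mu_1^{-1}\alpha_{21}\bigl(\mu_2\mu_1^{-1}+\alpha_{22}+\mu_1^{-1}\alpha_{12}\alpha_{21}\bigr), & X_{12}&=\alpha_{22}+\alpha_{12}(\cdots),\\
X_{21}&=\alpha_{11}+\mu_2^{-1}\alpha_{12}\alpha_{21}, & X_{22}&=\alpha_{12}\bigl(\mu_1\mu_2^{-1}+\alpha_{11}+\mu_2^{-1}\alpha_{12}\alpha_{21}\bigr),
\end{align*}
and \eqref{eq:G} reads
\[
Q-\mu_1=\lambda\kappa X_{11},\qquad Q\alpha_{12}=\lambda\kappa X_{12},\qquad \alpha_{21}=X_{21},\qquad Q-\mu_2=X_{22}.
\]
Look for solutions in which the $\alpha_{ij}$ and $\mu_i^{-1}$ stay bounded as $\lambda\to0$. The first two equations force $\mu_1-Q$ and $\alpha_{12}$ to be $O(\lambda)$, and then the fourth forces $\mu_2-Q=O(\lambda)$. So we substitute $\alpha_{12}=\lambda b_{12}$, $\alpha_{21}=b_{21}$, $\mu_i=Q+\lambda g_i$, divide the first, second and fourth equations by $\lambda$, and set $\lambda=0$. Since $\kappa$ becomes $Q^2$, the result is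
\[
b_{21}=1-Q,\qquad Qb_{12}=Q^2(1-Q),\qquad -g_1=Q\,b_{21}(2-Q),\qquad -g_2=b_{12}(2-Q).
\]
Three features are visible, one for each step of the proof.

The system is triangular in the order $b_{21},b_{12},g_1,g_2$, with invertible diagonal coefficients. It has one solution, and the implicit function theorem extends it to small $\lambda$.

The solution has $g_1=g_2=(Q-1)(2Q-Q^2)$, although the equality $\mu_1=\mu_2$ was not imposed.

The value of $X_{11}$ at $\lambda=0$ is a framed HOMFLY value. The last letter gives $u^3_1=u^2_2+Q^{-1}(u^2_2v^2_1)u^2_1$. At $\lambda=0$ we have $u^2_2v_1=Q^{-1}\alpha_{21}$ and $u^2_1v_1=\alpha_{11}$; moreover $v^2_1=T_1T_2T_1^{-1}v_1$, so $u^2_2v^2_1=u_2T_2T_1^{-1}v_1=\alpha_{21}$. With $Q=a^{-2}$ and $1-Q=a^{-1}(a-a^{-1})$ this gives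
\[
X_{11}=u^2_2v_1+Q^{-1}(u^2_2v^2_1)(u^2_1v_1)=a(a-a^{-1})+(a-a^{-1})^2 .
\]
Compare Lemma~\ref{lem:skein} at the last crossing of the closed braid diagram $D$. The diagram $D^\times$ is the closure of $\sigma_1^2\sigma_1^{-1}$, an unknot of writhe $1$, and $D',D''$ are circles without crossings. So $H(D)=a(a-a^{-1})+(a-a^{-1})^2$, term by term the same sum. Dividing by $a^3(a-a^{-1})$ gives $p(D)=2a^{-2}-a^{-4}=2Q-Q^2$, in agreement with $g_1/(Q-1)$.

\section{A square system}\label{sec:square}

For fixed $\lambda$ and $Q$, equations \eqref{eq:B}--\eqref{eq:D} are $3n^2-n$ equations in the $n^2-n+1$ unknowns $a_{ij},\mu$. We show that they are equivalent to the square system \eqref{eq:G}. The mechanism is that the braid preserves the operator $C=T_1\cdots T_n$, that $C$ determines $A$ through a triangular factorization, and that \eqref{eq:G} makes $\Lambda\Phi$ a rational function of $C$.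

Let $U$ be the unit upper triangular matrix with $U_{ij}=\alpha_{ij}$ for $i<j$, and let $N=U-A$. Then $N$ is lower triangular with diagonal entries $\mu_i$, and
\[
A=U-N,\qquad \hat A=QU-N .
\]
Form $U'$ and $N'$ from $A'$ in the same way.

\begin{lemma}\label{lem:C}
We have $C=1-AU^{-1}=NU^{-1}$ and $\Phi C\Phi^{-1}=N'U'^{-1}$.
\end{lemma}

\begin{proof}
Take any tuple $(u_i,v_i)$, and let $U$ be formed from the numbers $u_iv_j$. For a vector $x$ put $c_i=u_iT_{i+1}\cdots T_nx$. Then $T_iT_{i+1}\cdots T_nx=T_{i+1}\cdots T_nx-v_ic_i$, so $T_{i+1}\cdots T_nx=x-\sum_{j>i}v_jc_j$ by downward induction on $i$. Applying $u_i$ gives $c_i+\sum_{j>i}(u_iv_j)c_j=u_ix$. Thus $Uc=ux$ and $T_1\cdots T_n=1-vU^{-1}u$, where $u$ is the matrix with rows $u_i$ and $v$ the matrix with columns $v_j$. For the initial tuple $u=1$ and $v=A$, which gives the first claim. The product $T_1\cdots T_n$ is preserved by every letter, so the final tuple gives $C=1-\Psi U'^{-1}\Phi$, and $\Phi C\Phi^{-1}=1-\Phi\Psi U'^{-1}=1-A'U'^{-1}=N'U'^{-1}$.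
\end{proof}

\begin{proposition}\label{prop:square}
Let $\lambda,Q\in\mathbb C^*$ with $Q\ne1$, and let $A=(\alpha_{ij})$ solve \eqref{eq:G} with all $\mu_i\ne0$. Then all $\mu_i$ are equal, and $A$ defines an augmentation. Conversely, every augmentation satisfies \eqref{eq:G}.
\end{proposition}

\begin{proof}
The converse is \eqref{eq:C}. Put $M=\Lambda\Phi$. Multiply $QU-N=MA$ on the right by $U^{-1}$; by Lemma~\ref{lem:C} this gives
\[
Q-C=M(1-C).
\]
If $(1-C)x=0$, then $(Q-1)x=(Q-C)x=0$, so $x=0$ because $Q\ne1$. Thus $1-C$ is invertible, and $M=(Q-C)(1-C)^{-1}$ commutes with $C$. From $\Lambda\Phi C=C\Lambda\Phi$ and Lemma~\ref{lem:C} we get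
\[
(\Lambda N'\Lambda^{-1})(\Lambda U'\Lambda^{-1})^{-1}=\Lambda\Phi C\Phi^{-1}\Lambda^{-1}=C=NU^{-1}.
\]
A factorization $N_1U_1^{-1}$ with $N_1$ invertible lower triangular and $U_1$ unit upper triangular is unique: if $N_1U_1^{-1}=N_2U_2^{-1}$, then $N_2^{-1}N_1=U_2^{-1}U_1$ is both lower triangular and unit upper triangular, so it is the identity. The matrix $N'$ is invertible, since its diagonal entries are $\mu_{\pi(i)}$ by Lemma~\ref{lem:paths}. Hence $\Lambda N'\Lambda^{-1}=N$ and $\Lambda U'\Lambda^{-1}=U$, and so $A=\Lambda A'\Lambda^{-1}$.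

The diagonal entries give $\mu_i=\mu_{\pi(i)}$. Since $\pi$ is an $n$-cycle, all $\mu_i$ are equal; this is where we use that $K$ has one component. Now Lemma~\ref{lem:dictionary} applies: $A=\Lambda A'\Lambda^{-1}$ is \eqref{eq:B}, and \eqref{eq:G} is \eqref{eq:C}. Finally $\hat A\Phi^R_B=\Lambda\Phi A\Phi^R_B=\Lambda\Phi\Psi=\Lambda A'=A\Lambda$, which is \eqref{eq:D}.
\end{proof}

\begin{remark}
The hypothesis $Q\ne1$ cannot be dropped. For $B=\sigma_1$ we have $\kappa=\mu_1$, $X_{11}=\mu_1^{-1}\alpha_{21}$, $X_{12}=\alpha_{22}+\mu_1^{-1}\alpha_{21}\alpha_{12}$, $X_{21}=\alpha_{11}$, $X_{22}=\alpha_{12}$. At $Q=\lambda=1$ the matrix with $\alpha_{21}=\alpha_{11}=1-\mu_1$ and $\alpha_{12}=\alpha_{22}=1-\mu_2$ solves \eqref{eq:G} for arbitrary $\mu_1,\mu_2\in\mathbb C^*$.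
\end{remark}

\section{The family near $\lambda=0$}\label{sec:family}

In \eqref{eq:G}, row $i\ne1$ expresses the entries $\alpha_{ij}$ through paths that start at $\pi(i)$. Following $i\mapsto\pi(i)$ one runs once around the $n$-cycle, and the cycle is broken only by row $1$, whose right side carries the factor $\lambda$. This suggests ordering the indices along the knot, starting at $1$.

The top of position $i$ is joined to the bottom of position $i$ by \emph{closure arc} $i$. Place a base point $*$ on closure arc $1$. After bottom position $\pi(i)$, the knot next visits bottom position $i$. Let $\operatorname{ord}(i)\in\{0,\dots,n-1\}$ be the order in which the bottom positions are visited, starting from $*$: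
\[
\operatorname{ord}(1)=0,\qquad \operatorname{ord}(\pi(i))=\operatorname{ord}(i)-1\ \ (i\ne1),\qquad \operatorname{ord}(\pi(1))=n-1 .
\]
Call a pair $(i,j)$ \emph{up} if $\operatorname{ord}(i)<\operatorname{ord}(j)$ and \emph{down} if $\operatorname{ord}(i)>\operatorname{ord}(j)$. As for the trefoil, we build the expected orders of vanishing into the unknowns:
\begin{equation}\label{eq:rescale}
\alpha_{ij}=\lambda b_{ij}\ \ (\text{up}),\qquad \alpha_{ij}=b_{ij}\ \ (\text{down}),\qquad \mu_i=Q+\lambda g_i,\qquad \xi=(b_{ij},g_i),
\end{equation}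
and we rescale the equations in the same way:
\[
E_{ij}=G_{ij}\ \ (\text{down}),\qquad E_{ij}=\lambda^{-1}G_{ij}\ \ (\text{up, or } i=j).
\]
For $\lambda\ne0$ the systems $E=0$ and $G=0$ are equivalent. The gain is that the first-order coefficient of $\mu$ is now one of the unknowns at $\lambda=0$. Order the unknowns as follows: first the down $b_{ij}$, by increasing $\operatorname{ord}(i)-\operatorname{ord}(j)$; then the up $b_{ij}$, by decreasing $\operatorname{ord}(j)-\operatorname{ord}(i)$; then the $g_i$; ties are broken arbitrarily. Match $E_{ij}$ with $b_{ij}$ and $E_{ii}$ with $g_i$. Put $\kappa_0=Q^{(w+n-1)/2}$, the value of $\kappa$ at $\mu_1=Q$.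

\begin{lemma}\label{lem:triangular}
Each $E_{ij}$ is a polynomial with integer coefficients in $\xi$, $\lambda$, $Q^{\pm1}$ and $(Q+\lambda g_k)^{-1}$. At $\lambda=0$, each $E_{ij}$ equals its matched unknown times a coefficient in $\{1,Q,-1\}$, plus a polynomial over $\mathbb Z[Q^{\pm1}]$ in earlier unknowns.
\end{lemma}

\begin{proof}
After the substitution \eqref{eq:rescale}, a term \eqref{eq:paths} whose path has $r$ up-steps is divisible by $\lambda^r$. Let $(i,j)$ be up or diagonal. Then $\hat A_{ij}$ is $\lambda e_{ij}b_{ij}$ or $-\lambda g_i$. If $i=1$, then $(\Lambda X)_{1j}=\lambda\kappa X_{1j}$. If $i\ne1$, every path in $X_{ij}$ starts at order $\operatorname{ord}(i)-1$ and ends at the larger order $\operatorname{ord}(j)$, so it has an up-step. In all cases $\lambda$ divides $G_{ij}$, which proves the first claim.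

Set $\lambda=0$. The diagonal entries $\alpha_{kk}$ become $1-Q$ and the factors $\mu_k^{-1}$ become $Q^{-1}$. There are three kinds of equations.

\emph{$(i,j)$ down.} Here $i\ne1$ and $E_{ij}=e_{ij}b_{ij}-X_{ij}$, and only the paths without up-steps survive. Along such a path the order does not increase from $\operatorname{ord}(i)-1$ to $\operatorname{ord}(j)$, so each down-step $k\to l$ has $\operatorname{ord}(k)-\operatorname{ord}(l)\le\operatorname{ord}(i)-1-\operatorname{ord}(j)$, and $b_{kl}$ is earlier than $b_{ij}$.

\emph{$i\ne1$, $(i,j)$ up or diagonal.} Here $E_{ij}$ is $e_{ij}b_{ij}$ or $-g_i$, minus the sum of the terms whose path has exactly one up-step $k\to l$, with the entry of that step replaced by $b_{kl}$. The order does not increase before or after this step, so $\operatorname{ord}(k)\le\operatorname{ord}(i)-1$ and $\operatorname{ord}(l)\ge\operatorname{ord}(j)$. Hence $\operatorname{ord}(l)-\operatorname{ord}(k)>\operatorname{ord}(j)-\operatorname{ord}(i)$, and $b_{kl}$ is earlier than the matched unknown. The other factors are down unknowns.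

\emph{$i=1$.} Here $E_{1j}$ is $e_{1j}b_{1j}$ or $-g_1$, minus $\kappa_0X_{1j}|_{\lambda=0}$, which involves only down unknowns.
\end{proof}

Solving the equations one at a time, we see that for every $Q\in\mathbb C^*$ the system $E(\xi,0,Q)=0$ has exactly one solution $\xi_0(Q)$, that its entries lie in $\mathbb Z[Q^{\pm1}]$, and that the Jacobian $J=\partial E/\partial\xi$ at $(\xi_0(Q),0,Q)$ is triangular with diagonal entries in $\{1,Q,-1\}$. Fix $Q_0\in\mathbb C^*$. The holomorphic implicit function theorem gives neighborhoods $\mathcal U$ of $\xi_0(Q_0)$ and $\mathcal W$ of $(0,Q_0)$ such that for each $(\lambda,Q)\in\mathcal W$ the system $E=0$ has exactly one solution $\xi(\lambda,Q)$ in $\mathcal U$, and this solution is holomorphic in $(\lambda,Q)$. Uniqueness at $\lambda=0$ gives $\xi(0,Q)=\xi_0(Q)$. If $Q_0\ne1$, we shrink $\mathcal W$ so that $Q\ne1$ on it; then for $\lambda\ne0$ Proposition~\ref{prop:square} shows that $\xi(\lambda,Q)$ gives an augmentation, with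
\[
\mu(\lambda,Q)=Q+\lambda g_1(\lambda,Q).
\]
This proves the first two assertions of Theorem~\ref{thm:B}(1).

Let $A_0=A_0(Q)$ be the matrix $A$ of the family at $\lambda=0$. It has diagonal entries $1-Q$ and up entries $0$. The down equations at $\lambda=0$ involve only down unknowns and are triangular, so the down entries of $A_0$ are \emph{uniquely characterized} by
\begin{equation}\label{eq:char}
e_{ij}\alpha_{ij}=X_{ij}\qquad\text{for all down pairs }(i,j).
\end{equation}
The equation $E_{11}=0$ at $\lambda=0$ reads
\begin{equation}\label{eq:g1}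
g_1(0,Q)=-Q^{(w+n-1)/2}\,X_{11}(A_0).
\end{equation}

\section{The limit matrix and framed HOMFLY values}\label{sec:Z}

It remains to compute $X_{11}(A_0)$. Since $A_0$ is characterized by \eqref{eq:char}, it suffices to write down a candidate and verify these equations. To compute $X$ for the candidate we follow the pairings $u^s_iv^r_j$ up the braid. Think of $u^s_i$ and $v^r_j$ as placed at points of the knot. At $\lambda=0$ the pairing will vanish if the covector comes before the vector along $K\setminus\{*\}$; otherwise it will be a framed HOMFLY value of the knot obtained by closing the arc that runs from the vector to the covector. Throughout this section fix $Q\in\mathbb C^*$ and $a$ with $a^{-2}=Q$.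

\subsection{Closing an arc}

All diagrams are polygonal. An \emph{arc diagram} $I$ is an oriented arc in the plane with distinct endpoints and finitely many transverse double points, none at an endpoint, each marked as a crossing. An \emph{over-path} for $I$ is an embedded arc $\gamma$ from the end of $I$ to its start, in general position with respect to $I$, that passes over $I$ wherever they cross.

\begin{lemma}\label{lem:overpath}
\begin{enumerate}
\item The knot with diagram $I\cup\gamma$ does not depend on the over-path $\gamma$. Denote it by $\operatorname{cl}(I)$.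
\item Let $J\ne I$ be an initial or terminal subarc of $I$ that has no crossing with itself, has no crossing of $I$ at its endpoints, and is over at all its crossings with the rest of $I$. Then $\operatorname{cl}(I)=\operatorname{cl}(\overline{I\setminus J})$.
\end{enumerate}
\end{lemma}

In the situation of (2) we say that $J$ is \emph{absorbed}.

\begin{proof}
(1) Identify $\mathbb R^3$ with $\mathbb C\times\mathbb R$, and let $x$ and $y$ be the end and the start of $I$. Lift $I$ to an arc with endpoints $(x,0),(y,0)$ and interior at negative heights. For an over-path $\gamma\colon[0,1]\to\mathbb C$, parametrized injectively and piecewise linearly, let $K_\gamma$ be the union of this lift, the rising arc $s\mapsto(\gamma(s),s)$, and the vertical segment from $(y,1)$ down to $(y,0)$. For $s_0$ near $1$, the triangle with vertices $(\gamma(s_0),s_0)$, $(y,1)$, $(y,0)$ lies at heights $\ge0$ above the last straight piece of $\gamma$. Since $\gamma$ is embedded, the triangle meets $K_\gamma$ in two of its sides only. Replacing these by the third side gives an equivalent knot with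 diagram $I\cup\gamma$.

Let $\gamma_0,\gamma_1$ be two over-paths. The ratio $(\gamma_1(s)-y)/(\gamma_0(s)-y)$ is a continuous function $[0,1)\to\mathbb C^*$ that equals $1$ at $s=0$ and is constant near $s=1$. Write it as $e^{\psi(s)}$ with $\psi$ continuous and $\psi(0)=0$, and extend $\psi$ to $\mathbb R$ by constants. The maps $(\omega,s)\mapsto(y+e^{\theta\psi(s)}(\omega-y),s)$, $0\le\theta\le1$, form an ambient isotopy that fixes the lower half-space and the vertical line over $y$, and carries $K_{\gamma_0}$ to $K_{\gamma_1}$.

(2) The complement of an embedded polygonal arc in the plane is connected, so there is an over-path $\gamma$ for $I$ that meets $J$ only in the endpoint of $I$ on $J$. Then $J\cup\gamma$ is an over-path for $\overline{I\setminus J}$, and the two closed diagrams coincide.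
\end{proof}

\subsection{The values $Z(x,y)$}

Fix a small $\delta>0$. Draw the braid in a box with heights $[0,\ell+\delta]$, so that the $t$-th crossing lies strictly between heights $t-1+\delta$ and $t$ and the strands are vertical at heights in $[t,t+\delta]$. The closure arcs are disjoint arcs without crossings that leave the box at the top, pass to its right and enter at the bottom. Put
\[
y^t_i=(i,t),\qquad x^t_i=(i,t+\delta).
\]
The vector $v^t_i$ is placed at $y^t_i$ and the covector $u^t_i$ slightly above it, at $x^t_i$; the offset ensures that a vector and a covector never sit at the same point. Order the points of $K\setminus\{*\}$ along the orientation, and for $y<x$ let $[y,x]$ be the arc of $K$ from $y$ to $x$, with its crossings with itself. Subarcs of $K$ inside the box do not contain $*$. We use one observation repeatedly: a subarc of $K\setminus\{*\}$ that contains neither $y$ nor $x$ lies entirely inside or entirely outside $[y,x]$.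

\begin{definition}\label{def:Z}
Let $x=x^s_i$ and $y=y^r_j$ with $s\ge r$. If $x<y$, put $Z(x,y)=0$. If $y<x$, let $I=[y,x]$, and let $\gamma$ be the over-path that runs from $x$ to the right along height $s+\delta$ to a column between the box and the closure arcs, down to height $r$, and left to $y$. Let $D(x,y)$ be the diagram $I\cup\gamma$, let $c(I)$ be the number of closure arcs contained in $I$, and put
\[
Z(x,y)=a^{c(I)-1}H(D(x,y)).
\]
\end{definition}

See Figure~\ref{fig:D}. A crossing of $\gamma$ over an upward strand is positive when $\gamma$ moves right and negative when it moves left. Hence the writhe $w(x,y)$ of $D(x,y)$ is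
\begin{equation}\label{eq:writhe}
w(x,y)=w(I)+\rho(x,y)-\rho'(x,y),
\end{equation}
where $w(I)$ is the sum of the signs of the crossings of $I$ with itself, $\rho(x,y)$ is the number of points of $I$ in the box at height $s+\delta$ to the right of $x$, and $\rho'(x,y)$ is the number of points of $I$ in the box at height $r$ to the right of $y$. The value $Z(x,y)$ is determined by the three quantities $\operatorname{cl}(I)$, $w(x,y)$ and $c(I)$. For example,
\begin{equation}\label{eq:diag}
Z(x^t_i,y^t_i)=a^{-1}(a-a^{-1})=1-Q .
\end{equation}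
For adjacent positions at the same level there is a simple formula: if $|i-j|=1$ and $y^s_j<x^s_i$, then
\begin{equation}\label{eq:adjacent}
w(x^s_i,y^s_j)=w(I)+(j-i).
\end{equation}
Indeed, for $m\ne i,j$ the segment $[y^s_m,x^s_m]$ is inside or outside $I$, and $m>i$ if and only if $m>j$, so position $m$ contributes equally to $\rho$ and $\rho'$. The point $x^s_j$ lies in $I$ and contributes to $\rho$ if $j>i$, and $y^s_i$ lies in $I$ and contributes to $\rho'$ if $i>j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\draw[gray] (2,2.7)--(1,3.6)--(1,4.6)--(3.9,4.6)--(3.9,-0.7)--(1,-0.7)--(1,0);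
\draw[very thick] (2,3.6)--(2,4.2)--(3.4,4.2)--(3.4,-0.3)--(2,-0.3)--(2,0.3)--(1,1.2)--(1,1.5);
\draw[very thick] (2,1.2)--(2,1.5)--(1,2.4)--(1,2.7);
\foreach \y in {0.3,1.5,2.7}{
  \draw[white,line width=6pt] (1.3,\y+0.27)--(1.7,\y+0.63);
  \draw[very thick] (1,\y)--(2,\y+0.9);}
\draw[very thick] (1,0)--(1,0.3) (2,2.4)--(2,2.7);
\draw[white,line width=6pt] (1.75,0)--(2.25,0);
\draw[thick,dashed] (2,2.7)--(2.8,2.7)--(2.8,0)--(1,0);
\fill (1,0) circle (2.2pt) node[left] {$y=y^0_1$};
\fill (2,2.7) circle (2.2pt) node[above right] {$x$};
\node[right] at (2.8,1.4) {$\gamma$};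
\node at (3.9,2) {$*$};
\begin{scope}[xshift=7.2cm,yshift=0.4cm]
\draw[thick,->] (1.6,0)--(1.6,0.6)--(0,2.4)--(0,3.4);
\draw[white,line width=7pt] (0.55,1.22)--(1.05,1.78);
\draw[thick,->] (0,0)--(0,0.6)--(1.6,2.4)--(1.6,3.4);
\foreach \y in {0,0.6,2.4,3}{\fill (0,\y) circle (2pt); \fill (1.6,\y) circle (2pt);}
\node[left] at (0,0) {$o_-$}; \node[left] at (0,0.6) {$\hat o_-$};
\node[left] at (0,2.4) {$d_+$}; \node[left] at (0,3) {$\hat d_+$};
\node[right] at (1.6,0) {$d_-$}; \node[right] at (1.6,0.6) {$\hat d_-$};
\node[right] at (1.6,2.4) {$o_+$}; \node[right] at (1.6,3) {$\hat o_+$};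
\end{scope}
\end{tikzpicture}
\caption{Left: the closure of $\sigma_1^3$, oriented upward in the braid, with base point $*$. The arc $I=[y,x]$ from $y=y^0_1$ to $x=x^2_2$ is thick, and the dashed over-path $\gamma$ closes it. The closed diagram is an unknot with two positive crossings of $I$ with itself and one negative crossing of $\gamma$ over $I$, and $I$ contains one closure arc, so $Z(x,y)=a(a-a^{-1})$. Right: the eight marked points at a positive crossing, on the over strand ($o$) and the under strand ($d$), at heights $t-1$, $t-1+\delta$, $t$, $t+\delta$.}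
\label{fig:D}
\end{figure}

\subsection{Moving an endpoint through a crossing}

Consider the $t$-th letter $\sigma_k^\eta$. Write $o_-,\hat o_-,o_+,\hat o_+$ for the points of the over strand at heights $t-1$, $t-1+\delta$, $t$, $t+\delta$, and $d_-,\hat d_-,d_+,\hat d_+$ for those of the under strand. Below the crossing the under strand is to the right of the over strand if $\eta=1$ and to the left if $\eta=-1$; above the crossing the sides are exchanged. So if a point moves up through the crossing along the over strand, the number of points of the under strand to its right changes by $-\eta$; if it moves along the under strand, the number of points of the over strand to its right changes by $+\eta$.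

\begin{proposition}\label{prop:recursion}
\begin{enumerate}
\item Let $y=y^r_j$ with $r\le t-1$. Let $x_-,x_+$ be the points of one strand at heights $t-1+\delta$ and $t+\delta$. Then $Z(x_+,y)=Z(x_-,y)$ unless the strand is the under strand, and
\[
Z(\hat d_+,y)=Z(\hat d_-,y)+\eta\,a^{1+\eta}\,Z(\hat d_-,o_-)\,Z(\hat o_-,y).
\]
\item Let $x=x^t_i$. Let $y_-,y_+$ be the points of one strand at heights $t-1$ and $t$. Then $Z(x,y_+)=Z(x,y_-)$ unless the strand is the under strand, and
\[
Z(x,d_+)=Z(x,d_-)-\eta\,a^{1-\eta}\,Z(x,o_-)\,Z(\hat o_-,d_-).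
\]
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of (1)]
The segment $[x_-,x_+]$ does not contain $y$, which has height at most $t-1$. So $x_-<y$ if and only if $x_+<y$. In that case both values of $Z$ vanish, and for the under strand the product vanishes too: a nonzero product requires $y<\hat o_-$ and $o_-<\hat d_-$, and then $y<\hat o_-<\hat d_-$. Assume now $y<x_-$. Passing from $[y,x_-]$ to $[y,x_+]$ changes neither $c$ nor $\rho'$. The segment of any other strand between heights $t-1+\delta$ and $t+\delta$ lies in both arcs or in neither.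

\emph{Cases without a correction.} Suppose that the moving strand is not in the crossing, or that it is in the crossing and the segment of the other strand is not in the arc. Then $[x_-,x_+]$ has no crossing with the arc and is absorbed, and $w(I)$ and $\rho$ do not change, so $Z(x_+,y)=Z(x_-,y)$. If the moving strand is the under strand, the condition $[\hat o_-,\hat o_+]\not\subset[y,\hat d_-]$ means that $y<\hat o_-$ and $o_-<\hat d_-$ do not both hold, so the product is $0$. Suppose next that the moving strand is the over strand and the under segment is in the arc. Then $[\hat o_-,\hat o_+]$ is over at its crossing and is absorbed; $w(I)$ changes by $\eta$ and $\rho$ by $-\eta$, so the writhe does not change.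

\emph{The main case: under strand, $y<\hat o_-$ and $o_-<\hat d_-$.} Let $I_1=[y,\hat o_-]$ and $I_2=[o_-,\hat d_-]$. We apply Lemma~\ref{lem:skein} to $D=D(\hat d_+,y)$ at the $t$-th crossing.

In $D^\times$ the segment $[\hat d_-,\hat d_+]$ is over and is absorbed, so the knot is $\operatorname{cl}[y,\hat d_-]$. From $\hat d_-$ to $\hat d_+$ both $w(I)$ and $\rho$ change by $\eta$, so $w(D^\times)=w(\hat d_+,y)-2\eta=w(\hat d_-,y)$. Hence $H(D^\times)=H(D(\hat d_-,y))$.

The component $D'$ consists of $I_1$, a bent arc from $\hat o_-$ to $\hat d_+$, and $\gamma$. The bent arc has no crossing with $I_1$ and is absorbed, so the knot is $\operatorname{cl}(I_1)$. The writhe of $D'$ is $w(I_1)$, plus the number of points of $I_1$ at height $t+\delta$ to the right of $\hat d_+$, minus $\rho'(\hat o_-,y)$. Since $I_1$ contains neither $\hat o_+$ nor $\hat d_-$, both that number and $\rho(\hat o_-,y)$ count the strands at positions $>k+1$ whose segment between heights $t-1+\delta$ and $t+\delta$ lies in $I_1$. Hence $H(D')=H(D(\hat o_-,y))$.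

The component $D''$ consists of $[\hat o_+,\hat d_-]$ and a bent arc from $\hat d_-$ to $\hat o_+$ that has no crossing with it, so the knot is $\operatorname{cl}[\hat o_+,\hat d_-]$. The segment $[o_-,\hat o_+]$ has no crossing with $I_2$, because $I_2$ ends before it reaches the $t$-th crossing along the under strand. Hence $\operatorname{cl}(I_2)=\operatorname{cl}[\hat o_+,\hat d_-]$ and $w(D'')=w(I_2)$. By \eqref{eq:adjacent}, $w(\hat d_-,o_-)=w(I_2)-\eta$. Hence $H(D'')=a^{\eta}H(D(\hat d_-,o_-))$.

The arcs $I_1$ and $I_2$ cover $[y,\hat d_-]$ and overlap in $[o_-,\hat o_-]$, so $c[y,\hat d_\pm]=c(I_1)+c(I_2)$. Multiply the identity of Lemma~\ref{lem:skein} by $a^{c(I_1)+c(I_2)-1}=a\cdot a^{c(I_1)-1}a^{c(I_2)-1}$.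
\end{proof}

\begin{proof}[Proof of (2)]
The segment $[y_-,y_+]$ does not contain $x$, which has height $t+\delta$. So $x<y_-$ if and only if $x<y_+$. In that case both values of $Z$ vanish, and for the under strand the product vanishes too: a nonzero product requires $d_-<\hat o_-$ and $o_-<x$, and then $d_-<o_-<x$. Assume now $y_-<x$. Passing from $[y_-,x]$ to $[y_+,x]$ changes neither $c$ nor $\rho$. The segment of any other strand between heights $t-1$ and $t$ lies in both arcs or in neither.

\emph{Cases without a correction.} Suppose that the moving strand is not in the crossing, or that it is in the crossing and the segment of the other strand is not in the arc. Then $[y_-,y_+]$ has no crossing with the arc and is absorbed, and $w(I)$ and $\rho'$ do not change. If the moving strand is the under strand, the condition $[o_-,o_+]\not\subset[d_-,x]$ means that $d_-<\hat o_-$ and $o_-<x$ do not both hold, so the product is $0$. Suppose next that the moving strand is the over strand and the under segment is in the arc. Then $[o_-,o_+]$ is over and is absorbed; $w(I)$ and $\rho'$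 both change by $-\eta$, so the writhe does not change.

\emph{The main case: under strand, $d_-<o_-<x$.} Let $J_1=[d_-,\hat o_-]$ and $J_2=[o_-,x]$. We apply Lemma~\ref{lem:skein} to $D=D(x,d_-)$ at the $t$-th crossing.

In $D^\times$ the segment $[d_-,d_+]$ is over and is absorbed, so the knot is $\operatorname{cl}[d_+,x]$. From $d_-$ to $d_+$, $w(I)$ changes by $-\eta$ and $\rho'$ by $+\eta$, so $w(x,d_+)=w(x,d_-)-2\eta=w(D^\times)$. Hence $H(D^\times)=H(D(x,d_+))$.

The component $D'$ consists of a bent arc from $d_-$ to $o_+$, the arc $[o_+,x]$, and $\gamma$. The bent arc has no crossing with $[o_+,x]$ and is absorbed. The segment $[o_-,o_+]$ has no crossing with $J_2$, because $J_2$ starts after the under strand has passed the $t$-th crossing. So $D'$ represents $\operatorname{cl}[o_+,x]=\operatorname{cl}(J_2)$, and its writhe is $w(J_2)+\rho(x,o_-)$ minus the number of points of $[o_+,x]$ at height $t-1$ to the right of $d_-$. Since $o_-\notin[o_+,x]$ and $d_-\notin J_2$, both that number and $\rho'(x,o_-)$ count the points of $[o_+,x]$ at height $t-1$ and positions $>k+1$.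 Hence $H(D')=H(D(x,o_-))$.

The component $D''$ consists of $[d_+,\hat o_-]$ and a bent arc from $\hat o_-$ to $d_+$ that has no crossing with it. The segment $[d_-,d_+]$ has no crossing with $J_1$, because $J_1$ ends before it reaches the $t$-th crossing along the over strand. So $D''$ represents $\operatorname{cl}[d_+,\hat o_-]=\operatorname{cl}(J_1)$, and $w(D'')=w(J_1)$. By \eqref{eq:adjacent}, $w(\hat o_-,d_-)=w(J_1)+\eta$. Hence $H(D'')=a^{-\eta}H(D(\hat o_-,d_-))$.

We have $c[d_\pm,x]=c(J_1)+c(J_2)$. Multiplying the identity of Lemma~\ref{lem:skein} by $a^{c(J_1)+c(J_2)-1}$ gives $Z(x,d_-)=Z(x,d_+)+\eta a^{1-\eta}Z(x,o_-)Z(\hat o_-,d_-)$.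
\end{proof}

\subsection{Identification of the limit matrix}

\begin{proposition}\label{prop:limit}
The matrix $A_0(Q)$ has entries $Z(x^0_i,y^0_j)$, and
\[
X_{11}(A_0)=Q^{-(w+n-1)/2}(1-Q)\,P_K(Q^{-1/2},1).
\]
\end{proposition}

\begin{proof}
Let $A$ be the matrix with entries $\alpha_{ij}=Z(x^0_i,y^0_j)$. By \eqref{eq:diag}, $\alpha_{ii}=1-Q$, so all $\mu_i$ equal $Q$. For an up pair $x^0_i<y^0_j$, so $\alpha_{ij}=0$. We compute $X$ for this matrix and then verify \eqref{eq:char}.

\emph{Step 1: $X_{ij}=Z(x^\ell_i,y^0_j)$.} At the $t$-th letter let $(u_o,v_o)$ and $(u_d,v_d)$ be the pairs on the over and under strands after $t-1$ letters, and let $T=1-v_ou_o$. Since $T^{-1}=1+a^2v_ou_o$, we have $T^{-\eta}=1+\eta a^{1+\eta}v_ou_o$ and $T^{\eta}=1-\eta a^{1-\eta}v_ou_o$ for both signs $\eta$. So the letter leaves the pairs on all other strands unchanged and replaces $(u_d,v_d)$ by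
\[
\bigl(u_d+\eta a^{1+\eta}(u_dv_o)\,u_o,\ \ v_d-\eta a^{1-\eta}\,v_o\,(u_ov_d)\bigr).
\]
These are the recursions of Proposition~\ref{prop:recursion}. The correction terms contain pairings at level $t-1$, so we prove two statements together by induction on $t$:
\[
\text{(i)}_t\quad u^t_iv^t_j=Z(x^t_i,y^t_j),\qquad\qquad \text{(ii)}_t\quad u^t_iv^0_j=Z(x^t_i,y^0_j)\qquad\text{for all }i,j .
\]
For $t=0$ both hold by definition. Assume them for $t-1$. Part (1) of Proposition~\ref{prop:recursion} with $r=t-1$ and (i)$_{t-1}$ give $u^t_iv^{t-1}_j=Z(x^t_i,y^{t-1}_j)$. Part (2), applied to these identities and to (i)$_{t-1}$ for the factor $u_ov_d$, gives (i)$_t$. Part (1) with $r=0$, applied to (ii)$_{t-1}$ and to (i)$_{t-1}$ for the factor $u_dv_o$, gives (ii)$_t$. Statement (ii)$_\ell$ is the claim.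

\emph{Step 2: the equations \eqref{eq:char}.} Let $(i,j)$ be down, so $i\ne1$. Put $y=y^0_j$, $x'=x^\ell_i$, $x=x^0_i$. The point $x'$ is the top of the strand that starts at position $\pi(i)$, and $\operatorname{ord}(\pi(i))=\operatorname{ord}(i)-1\ge\operatorname{ord}(j)$, so $y<x'$. The arc $[x',x]$ consists of closure arc $i$, which does not contain $*$, and the segment $[y^0_i,x^0_i]$. It has no crossings, so it is absorbed: $\operatorname{cl}[y,x]=\operatorname{cl}[y,x']$. Also $w(I)$ is the same for the two arcs, and $c[y,x]=c[y,x']+1$. For the remaining counts, note that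
\begin{align*}
x^0_m\in[y,x]&\iff \operatorname{ord}(j)\le\operatorname{ord}(m)\le\operatorname{ord}(i)\iff y^0_m\in[y,x],\\
y^0_m\in[y,x']&\iff \operatorname{ord}(j)\le\operatorname{ord}(m)\le\operatorname{ord}(i)-1,\\
x^\ell_m\in[y,x']&\iff \operatorname{ord}(j)\le\operatorname{ord}(\pi(m))\le\operatorname{ord}(i)-1 .
\end{align*}
In $\rho$ only positions $m>i$ are counted. For these $m\ne1$, so the last condition is $\operatorname{ord}(j)<\operatorname{ord}(m)\le\operatorname{ord}(i)$, which differs from the first only for $m=j$. Thus $\rho(x,y)-\rho(x',y)$ is $1$ if $j>i$ and $0$ if $j<i$. In $\rho'$ only positions $m>j$ are counted, and the first two conditions differ only for $m=i$. Thus $\rho'(x,y)-\rho'(x',y)$ is $0$ if $j>i$ and $1$ if $j<i$. By \eqref{eq:writhe}, the exponent $c+w$ increases from $x'$ to $x$ by $2$ if $i<j$ and by $0$ if $i>j$. So $\alpha_{ij}=a^2X_{ij}=Q^{-1}X_{ij}$ for $i<j$ and $\alpha_{ij}=X_{ij}$ for $i>j$. This is \eqref{eq:char}, and therefore $A=A_0(Q)$.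

\emph{Step 3: the value of $X_{11}$.} By Step 1, $X_{11}=Z(x^\ell_1,y^0_1)$. The arc $I=[y^0_1,x^\ell_1]$ contains the whole braid and the closure arcs $2,\dots,n$, so $w(I)=w$, $c(I)=n-1$ and $\rho=\rho'=n-1$. Closure arc $1$ is an over-path for $I$, so $\operatorname{cl}(I)=K$. Hence
\[
X_{11}=a^{w+n-2}(a-a^{-1})\,p(K)=a^{w+n-1}(1-Q)\,p(K),
\]
and $a^{w+n-1}=Q^{-(w+n-1)/2}$ because $w+n-1$ is even.
\end{proof}

Step 2 explains the factor $a^{c(I)-1}$ in Definition~\ref{def:Z}: it is the normalization for which passing through a closure arc multiplies $Z$ by $e_{ij}^{-1}$. Step 3 shows that the power of $Q$ in $\kappa$ cancels the framing factor exactly. Combining \eqref{eq:g1} with Proposition~\ref{prop:limit}, we obtain for every $Q\in\mathbb C^*$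
\begin{equation}\label{eq:slope}
g_1(0,Q)=(Q-1)\,P_K(Q^{-1/2},1).
\end{equation}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The family of Section~\ref{sec:family} lies in $V_K$, while $f$ is defined through the two-dimensional part of $V_K$; we show that the family lies in that part. The torus $(\mathbb C^*)^3$ is irreducible of dimension $3$, so it has no two-dimensional components, and (V1) gives $V_K\ne(\mathbb C^*)^3$. Hence $\dim V_K\le2$, and $V_K$ is the union of $\{\operatorname{Aug}_K=0\}$ and an algebraic set $Y$ with $\dim Y\le1$.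

Fix $Q_0\ne0,1$, and let $\mathcal W$ be the neighborhood of $(0,Q_0)$ from Section~\ref{sec:family}. For $(\lambda,Q)\in\mathcal W$ with $\lambda\ne0$ the point $(\lambda,\mu(\lambda,Q),Q)$ is realized by an augmentation, so it lies in $V_K$. The Zariski closure $Y'$ of the projection of $Y$ to the $(\lambda,Q)$-plane has dimension at most $1$. The continuous function $\operatorname{Aug}_K(\lambda,\mu(\lambda,Q),Q)$ vanishes on the complement in $\mathcal W$ of $Y'\cup\{\lambda=0\}$, which is dense, so it vanishes on $\mathcal W$. Thus for every $Q\ne0,1$ the graph of $\mu=Q+\lambda g_1(\lambda,Q)$ is a local branch of $\{\operatorname{Aug}_K=0\}$ through $(0,Q,Q)$, analytic in $\lambda$. By (V2) it is the branch that defines $f$ for generic $Q$. Therefore $f(Q)=g_1(0,Q)$, and \eqref{eq:slope} finishes the proof.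
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) It remains to prove the expansion of $\mu$. Let $R=\mathbb Z[Q^{\pm1}]$. Expanding $(Q+\lambda g_k)^{-1}=\sum_{m\ge0}(-\lambda g_k)^mQ^{-m-1}$, we view each $E_{ij}$ as a power series in $\lambda$ whose coefficients are polynomials in $\xi$ over $R$. By Lemma~\ref{lem:triangular}, $\xi_0\in R^{n^2}$ and $J\in GL_{n^2}(R)$, since $1,Q,-1$ are units of $R$. Substitute $\xi=\xi_0+\sum_{m\ge1}\xi^{(m)}\lambda^m$. The coefficient of $\lambda^m$ in $E$ is $J\xi^{(m)}$ plus a vector of polynomials over $R$ in $\xi_0,\xi^{(1)},\dots,\xi^{(m-1)}$. By induction on $m$ there is a unique formal solution with leading term $\xi_0$, and all $\xi^{(m)}$ lie in $R^{n^2}$. For each $Q$ near $Q_0$ the Taylor coefficients of $\xi(\lambda,Q)$ in $\lambda$ satisfy the same recursion over $\mathbb C$, so they are the values $\xi^{(m)}(Q)$. In particular $g_1\in R[[\lambda]]$.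

For divisibility by $Q-1$ we use the solution near $Q_0=1$. At $Q=1$ the point $\xi=0$ gives $A=0$, $\hat A=0$ and $X=\Phi A=0$, so $E(0,\lambda,1)=0$ for $\lambda\ne0$ and, by continuity, for $\lambda=0$. Uniqueness gives $\xi_0(1)=0$ and then $\xi(\lambda,1)=0$ for small $\lambda$. So every coefficient of $g_1$ vanishes at $Q=1$, and a Laurent polynomial with integer coefficients that vanishes at $1$ is divisible by $Q-1$ in $R$. The leading coefficient is given by \eqref{eq:slope}.

(2) By continuity of $\xi(\lambda,Q)$, the matrix $A$ tends to $A_0(Q)$ as $\lambda\to0$. Apply Proposition~\ref{prop:limit}. In terms of the generators, $a_{ij}=\alpha_{ij}$ for $i<j$ and $a_{ij}=-\mu^{-1}\alpha_{ij}$ for $i>j$.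

(3) The augmentations of the sequence satisfy \eqref{eq:G} with all $\mu_i=\mu$. The hypotheses bound $\alpha_{ij}$, $\mu^{\pm1}$, $Q^{\pm1}$ and $\kappa$, and by Lemma~\ref{lem:paths} they bound every $X_{ij}$. We show that the rescaled unknowns \eqref{eq:rescale} are bounded as well. Row $1$ of \eqref{eq:G} is $\hat A_{1j}=\lambda\kappa X_{1j}$, so $\mu-Q=O(\lambda)$ and $\alpha_{1j}=O(\lambda)$ for $j\ne1$. We prove $\alpha_{ij}=O(\lambda)$ for all up pairs by induction on $\operatorname{ord}(i)$. For $i\ne1$ we have $e_{ij}\alpha_{ij}=X_{ij}$, and every path in $X_{ij}$ runs from order $\operatorname{ord}(i)-1$ to order $\operatorname{ord}(j)>\operatorname{ord}(i)$. Such a path has a step $k\to l$ with $\operatorname{ord}(k)<\operatorname{ord}(i)\le\operatorname{ord}(l)$. The entry $\alpha_{kl}$ is an up entry in a row of smaller order, so it is $O(\lambda)$, and the other factors are bounded.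

Thus $\xi$ is bounded along the sequence. Since $E$ is continuous where all $Q+\lambda g_k\ne0$, every limit point of $\xi$ solves $E(\xi,0,Q_0)=0$ and equals $\xi_0(Q_0)$. Hence $\xi\to\xi_0(Q_0)$. For all late terms $\xi\in\mathcal U$ and $(\lambda,Q)\in\mathcal W$, and then $\xi=\xi(\lambda,Q)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{APTS}
\emph{The augmentation polynomial and topological strings},
\texttt{https://sites.math.duke.edu/\textasciitilde{}ng/math/simons.pdf}.

\bibitem{EENS}
Ekholm, Etnyre, Ng, and Sullivan, \emph{Knot contact homology}, Geom. Topol. \textbf{17} (2013).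

\bibitem{LM}
Lickorish and Millett, Topology \textbf{26} (1987).

\bibitem{Ng}
Ng, \emph{A topological introduction to knot contact homology}.

\end{thebibliography}
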